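\title{Properly colored cycles longer than the minimum color degree in edge-colored complete graphs}

\begin{abstract}
Color the edges of a complete graph arbitrarily, and let $d$ be the smallest number of distinct colors seen at a vertex. We prove that if $d\ge 2$, then there is a properly colored cycle of length at least $d+1$. This answers affirmatively the question whether a properly colored cycle of length at least $d$ always exists, and the bound $d+1$ is best possible in terms of $d$. The proof starts from a long properly colored path given by a theorem of Lo and analyzes the colors that the absence of long cycles forces on the chords of a longest such path.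
\end{abstract}

\section{Introduction}

An \emph{edge-coloring} of a finite simple graph $G$ is an arbitrary map $c$ from the edge set of $G$ to a set of colors; edges with a common endpoint may receive the same color. A \emph{colored $K_n$} is a complete graph on $n$ vertices together with an edge-coloring. The \emph{color degree} $d^c(v)$ of a vertex $v$ is the number of distinct colors on the edges incident with $v$, and the \emph{minimum color degree} $\delta^c(G)$ is the minimum of $d^c(v)$ over all vertices $v$. A path or a cycle is \emph{properly colored}, or \emph{PC}, if every two consecutive edges on it have distinct colors. The \emph{length} of a path or a cycle is its number of edges; for a cycle this is also its number of vertices.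

If all edges of $G$ have different colors, then the color degree is the ordinary degree and every cycle is PC. In this case there is a textbook argument. Let $G$ have minimum degree $d\ge2$ and let $v_0v_1\dots v_p$ be a longest path. All neighbors of $v_0$ lie on the path, so one of them is $v_j$ with $j\ge d$, and $v_0v_1\dots v_jv_0$ is a cycle of length at least $d+1$. For general colorings the argument breaks at the last step: the closing edge $v_jv_0$ may have the same color as $v_{j-1}v_j$. The conclusion breaks as well. Example~\ref{ex:two} contains a graph on five vertices with $\delta^c=2$ and no PC cycle at all.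

Complete graphs behave better. A monochromatic $K_n$ has $\delta^c=1$ and no PC cycle, but by a result of Yeo every colored $K_n$ with $\delta^c(K_n)\ge2$ contains a PC cycle, in fact a PC cycle of length $3$ or $4$. It is also known that if $\delta^c(K_n)\ge\frac{n+1}{2}$, then every vertex lies on a PC cycle of length at least $\delta^c(K_n)$. The first fact covers all values of $\delta^c$ but gives a short cycle, and the second gives long cycles but only for large $\delta^c$. The following question from \cite{ext} asks for both.

\begin{quote}
\emph{Does every colored $K_n$ with $\delta^c(K_n)\ge2$ contain a PC cycle of length at least $\delta^c(K_n)$?}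
\end{quote}

The textbook argument suggests that the right bound is $\delta^c+1$, and this is what we prove.

\begin{theorem}\label{thm:main}
Every colored $K_n$ with $d:=\delta^c(K_n)\ge2$ contains a PC cycle of length at least $d+1$. In particular, it contains a PC cycle of length at least $\delta^c(K_n)$.
\end{theorem}

No larger bound in terms of $d$ alone is true, and taking $n$ large cannot raise the bound above $2d-1$.

\begin{proposition}\label{prop:sharp}
\begin{enumerate}
\item[(i)] For every $d\ge2$ there is a colored complete graph with $\delta^c=d$ whose longest PC cycle has length exactly $d+1$.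
\item[(ii)] For every $d\ge2$ and every $n\ge2d-1$ there is a colored $K_n$ with $\delta^c=d$ whose longest PC cycle has length exactly $2d-1$.
\end{enumerate}
\end{proposition}

By (i), the bound $d+1$ in Theorem~\ref{thm:main} cannot be replaced by any larger function of $d$. For $d=2$ we have $2d-1=d+1=3$, so by (ii) the theorem is sharp for $\delta^c=2$ and every $n\ge3$. We do not determine the optimal bound as a function of both $n$ and $d$ when $d\ge3$ and $n\ge d+2$; for $n\ge2d-1$ it lies between $d+1$ and $2d-1$.

The proof of Theorem~\ref{thm:main} uses one result from the literature, which holds for all graphs.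

\begin{theorem}[Lo \cite{Lo}]\label{thm:lo}
If every vertex of an edge-colored graph $G$ is incident with at least $d\ge2$ distinct colors, then $G$ contains a PC path of length $2d$ or a PC cycle of length at least $d+1$.
\end{theorem}

It remains to show that in a complete graph the first alternative implies the second. We take a longest PC path and treat the failure of the textbook argument as information: every chord that would close a long cycle has a prescribed color, and a chord of prescribed color can replace an edge of the path in other cycles (Section~\ref{sec:setup}). Such chords exist at both ends of the path. According to their relative position, one further chord (Section~\ref{sec:sep}) or one of two further chords (Section~\ref{sec:cross}) closes a long PC cycle. Section~\ref{sec:small} shows both arguments in their smallest cases, and Section~\ref{sec:sharp} proves Proposition~\ref{prop:sharp}.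

\section{Chords at the ends of a longest path}\label{sec:setup}

Fix a colored $K_n$ with coloring $c$ and $d=\delta^c(K_n)\ge2$. Call a cycle \emph{long} if its length is at least $d+1$. In Sections~\ref{sec:setup}--\ref{sec:cross} we assume, for a contradiction, that
\[
\text{no long cycle is PC.}
\]
Let $P=v_0v_1\dots v_p$ be a longest PC path. Theorem~\ref{thm:lo} gives $p\ge2d$. Write
\[
f_k=c(v_kv_{k+1})\quad(0\le k\le p-1),\qquad\text{so that}\qquad f_{k-1}\ne f_k\quad(1\le k\le p-1).
\]
For integers $k,l$ let $[k,l]$ be the set of integers $x$ with $k\le x\le l$. A \emph{chord} is an edge $v_kv_l$ with $|k-l|\ge2$.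

Two conventions shorten the verifications. First, a \emph{run} is a nonempty sequence $f_k,f_{k+1},\dots,f_l$ or its reverse; consecutive terms of a run differ. We list the colors along a path or a cycle as runs and single colors separated by bars. The path or cycle is then PC if and only if the two colors at each bar differ and, for a cycle, the last color differs from the first. Second, the \emph{reversal} $v_pv_{p-1}\dots v_0$ of $P$ is again a longest PC path; passing to it replaces the index $k$ of a vertex by $p-k$ and the color $f_k$ by $f_{p-1-k}$.

A chord at $v_0$ can follow or precede the edge $v_0v_1$ in a PC cycle only if its color is not $f_0$. So we put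
\[
U=\{k\in[2,p]: c(v_0v_k)\ne f_0\},\qquad W=\{k\in[0,p-2]: c(v_kv_p)\ne f_{p-1}\},
\]
and we split each set according to whether the chord closes a long cycle with the segment of $P$ that it spans:
\[
\begin{array}{ll}
J=U\cap[d,p], & S=U\cap[2,d-1],\\[2pt]
I=W\cap[0,p-d],\qquad & T=W\cap[p-d+1,p-2].
\end{array}
\]
Chords indexed by $J$ and $I$ are \emph{far}, and chords indexed by $S$ and $T$ are \emph{near}. Reversal exchanges $U$ with $W$, $J$ with $I$, and $S$ with $T$.

\begin{lemma}\label{lem:ends}
\begin{enumerate}
\item[(a)] $|U|\ge d-1$ and $|W|\ge d-1$.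
\item[(b)] $J\ne\emptyset$ and $I\ne\emptyset$.
\item[(c)] $c(v_0v_j)=f_{j-1}\ne f_0$ for all $j\in J$, and $c(v_iv_p)=f_i\ne f_{p-1}$ for all $i\in I$.
\end{enumerate}
\end{lemma}

\begin{proof}
By reversal it suffices to prove the statements about $U$ and $J$.

(a) If a vertex $w$ outside $P$ had $c(wv_0)\ne f_0$, then $wv_0v_1\dots v_p$ would be a longer PC path. So each of the at least $d-1$ colors other than $f_0$ at $v_0$ appears on a chord $v_0v_k$ with $k\in U$.

(b) We have $|S|\le|[2,d-1]|=d-2<|U|$.

(c) For $j\in J$ the cycle $v_0v_1\dots v_jv_0$ has $j+1\ge d+1$ vertices and colors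
\[
f_0,\dots,f_{j-1}\mid c(v_jv_0).
\]
The last color differs from the first because $j\in U$. The cycle is not PC, so $c(v_jv_0)=f_{j-1}$.
\end{proof}

Part (c) says that, seen from $v_j$, the far chord $v_0v_j$ is a copy of the path edge $v_{j-1}v_j$. A PC path may therefore arrive at $v_j$ along the chord and continue to $v_{j+1}$, or arrive at $v_j$ from $v_{j+1}$ and jump to $v_0$. In the same way, seen from $v_i$, the far chord $v_iv_p$ is a copy of $v_iv_{i+1}$.

There are two possibilities. In the \emph{separated case} some $j\in J$ and $i\in I$ satisfy $j\le i$, so that the cycles $v_0\dots v_jv_0$ and $v_i\dots v_pv_i$ have at most one common vertex. In the \emph{crossing case} $i<j$ for all $i\in I$ and $j\in J$. We reach a contradiction in each case.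

\section{The two cases for small $d$}\label{sec:small}

\begin{example}[separated case, $d=2$]\label{ex:two}
Let $d=2$, $p=4$ and $2\in I\cap J$. Then $c(v_0v_2)=f_1$ and $c(v_2v_4)=f_2$. The four edges of $P$ and these two chords form two triangles with the common vertex $v_2$. As a graph in its own right, this configuration has $\delta^c=2$: the vertices $v_0,v_1$ see $f_0,f_1$, the vertex $v_2$ sees $f_1,f_2$, and $v_3,v_4$ see $f_2,f_3$. Its only cycles are the two triangles, and each has two edges of one color at $v_2$. So Theorem~\ref{thm:main} is false for graphs that are not complete.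

In the complete graph we also have the chord $v_1v_3$; let $\gamma$ be its color. There are two PC routes from $v_1$ to $v_2$, namely $v_1v_2$ and $v_1v_0v_2$. They start with the different colors $f_1$ and $f_0$, and both end with $f_1$. There are two PC routes from $v_2$ to $v_3$, namely $v_2v_3$ and $v_2v_4v_3$. Both start with $f_2\ne f_1$, and they end with the different colors $f_2$ and $f_3$. Choose a first route that does not start with $\gamma$ and a second route that does not end with $\gamma$. Together with the chord $v_3v_1$ they form a PC cycle of length $3$, $4$ or $5$.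
\end{example}

\begin{example}[crossing case, $d=3$]\label{ex:three}
Let $d=3$, $p\ge6$, $I=\{1\}$ and $J=\{p\}$. Long means length at least $4$. Lemma~\ref{lem:ends}(c) gives $c(v_1v_p)=f_1\ne f_{p-1}$ and $c(v_0v_p)=f_{p-1}\ne f_0$, so the triangle $v_0v_1v_p$ is PC, but it is one vertex too short. Since $|U|\ge2$, $|J|=1$ and $S\subseteq\{2\}$, we have $2\in U$; since $|W|\ge2$, $|I|=1$ and $T\subseteq\{p-2\}$, we have $p-2\in W$. The long cycles $v_0v_1v_pv_{p-1}\dots v_2v_0$ and $v_pv_0v_1\dots v_{p-2}v_p$ can fail to be PC only at $v_2$ and at $v_{p-2}$, respectively, so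
\[
c(v_0v_2)=f_2\ne f_0,\qquad c(v_{p-2}v_p)=f_{p-3}\ne f_{p-1}.
\]
Let $\gamma=c(v_2v_{p-1})$ and $\gamma'=c(v_2v_{p-2})$. The following five cycles are long, and in each of them two consecutive colors can agree only if one of them is $\gamma$ or $\gamma'$.
\[
\begin{array}{lll}
\text{cycle} & \text{colors} & \text{not PC, so}\\ \hline
v_0v_1v_pv_{p-1}v_2v_0 & f_0,f_1,f_{p-1},\gamma,f_2 & \gamma\in\{f_{p-1},f_2\}\\
v_2v_3\dots v_{p-1}v_2 & f_2,\dots,f_{p-2},\gamma & \gamma\in\{f_2,f_{p-2}\}\\
v_pv_0v_1v_2v_{p-1}v_{p-2}v_p & f_{p-1},f_0,f_1,\gamma,f_{p-2},f_{p-3} & \gamma\in\{f_1,f_{p-2}\}\\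
v_0v_1v_pv_{p-1}v_{p-2}v_2v_0 & f_0,f_1,f_{p-1},f_{p-2},\gamma',f_2 & \gamma'\in\{f_{p-2},f_2\}\\
v_pv_0v_1v_2v_{p-2}v_p & f_{p-1},f_0,f_1,\gamma',f_{p-3} & \gamma'\in\{f_1,f_{p-3}\}
\end{array}
\]
Since $f_{p-1}\ne f_{p-2}$, the first two lines give $\gamma=f_2$, and since $f_2\ne f_1$, the third gives $f_2=f_{p-2}$. There is no contradiction yet: a single chord can block all three cycles through it, at the price of the equation $f_2=f_{p-2}$. But now the fourth line gives $\gamma'=f_2=f_{p-2}$, and this color differs from $f_1$ and from $f_{p-3}$, against the fifth line.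
\end{example}

\section{The separated case}\label{sec:sep}

Let $j\in J$ and $i\in I$ with $j\le i$. The cycle $v_0\dots v_jv_0$ fails to be PC only at $v_j$. Hence from each vertex $v_a$ with $0<a<j$ both ways around this cycle to $v_j$ are PC paths; they start with different colors and end with the same color. The same holds at the other end of $P$, so the argument of Example~\ref{ex:two} produces a PC cycle through any chord between the two end cycles. The new difficulty is the length: the color of the chord decides which way around we must go, so both ways have to be long. The two ways from $v_a$ to $v_j$ have $j+3$ vertices in total, counting $v_a$ and $v_j$ twice, and we balance them by taking $v_a$ in the middle.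

Put
\[
a=\lfloor j/2\rfloor,\qquad b=p-\lfloor(p-i)/2\rfloor,\qquad\gamma=c(v_av_b).
\]
Since $j\ge d\ge2$ and $p-i\ge d\ge2$, we have $1\le a\le j-1$ and $i+1\le b\le p-1$.

As $f_{a-1}\ne f_a$, the color $\gamma$ differs from one of these two colors. Define a path $Q_1$ from $v_a$ to $v_j$ by
\[
\begin{array}{lll}
Q_1=v_av_{a+1}\dots v_j, & \text{colors } f_a,\dots,f_{j-1}, & \text{if }\gamma\ne f_a,\\[2pt]
Q_1=v_av_{a-1}\dots v_0v_j, & \text{colors } f_{a-1},\dots,f_0\mid f_{j-1}, & \text{if }\gamma=f_a.
\end{array}
\]
By Lemma~\ref{lem:ends}(c), $Q_1$ is PC; its first color is not $\gamma$ and its last color is $f_{j-1}$. Define a path $Q_2$ from $v_i$ to $v_b$ by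
\[
\begin{array}{lll}
Q_2=v_iv_{i+1}\dots v_b, & \text{colors } f_i,\dots,f_{b-1}, & \text{if }\gamma\ne f_{b-1},\\[2pt]
Q_2=v_iv_pv_{p-1}\dots v_b, & \text{colors } f_i\mid f_{p-1},\dots,f_b, & \text{if }\gamma=f_{b-1}.
\end{array}
\]
By Lemma~\ref{lem:ends}(c), $Q_2$ is PC; its first color is $f_i$ and its last color is not $\gamma$.

Follow $Q_1$, then the segment $v_jv_{j+1}\dots v_i$ (a single vertex if $i=j$), then $Q_2$, then the edge $v_bv_a$. The vertices of $Q_1$ have indices in $[0,j]$ and those of $Q_2$ have indices in $[i,p]$, so this is a cycle. The last edge of $Q_1$, the segment and the first edge of $Q_2$ have the colors $f_{j-1},f_j,\dots,f_i$, which form a run, and the two edges next to $v_bv_a$ do not have color $\gamma$. So the cycle is PC.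

The path $Q_1$ has $j-a+1=\lceil j/2\rceil+1$ or $a+2=\lfloor j/2\rfloor+2$ vertices. For even $j$ the smaller number is $(j+2)/2$, and for odd $j$ both numbers equal $(j+3)/2$. So $Q_1$ has at least $\lfloor(j+3)/2\rfloor\ge\lfloor(d+3)/2\rfloor$ vertices. The path $Q_2$ has $\lceil(p-i)/2\rceil+1$ or $\lfloor(p-i)/2\rfloor+2$ vertices, so the same computation with $p-i\ge d$ in place of $j$ gives the same lower bound. The two paths share at most one vertex. The cycle therefore has length at least $2\lfloor(d+3)/2\rfloor-1$, which is $d+1$ for even $d$ and $d+2$ for odd $d$. This is a long PC cycle, a contradiction.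

\section{The crossing case}\label{sec:cross}

Now $i<j$ for all $i\in I$ and $j\in J$. We cannot have both $0\in I$ and $p\in J$, since Lemma~\ref{lem:ends}(c) would give $c(v_0v_p)=f_0$ from the first and $c(v_0v_p)\ne f_0$ from the second. Reversal preserves the crossing case and turns $p\notin J$ into $0\notin I$, so we may assume
\[
0\notin I.
\]
From now on let $i=\max I$ and $j=\min J$. Then $1\le i<j\le p$, $I\subseteq[1,i]$ and $J\subseteq[j,p]$.

\subsection*{A short cycle through both ends}

Two crossing far chords combine into a PC cycle that skips the middle of $P$. Let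
\[
C=v_0v_1\dots v_i\,v_pv_{p-1}\dots v_j\,v_0,\qquad m=i+p-j+2 .
\]
This is a cycle with $m\ge3$ vertices. By Lemma~\ref{lem:ends}(c) its colors are
\[
f_0,\dots,f_i\mid f_{p-1},\dots,f_{j-1},
\]
where $f_i$ and $f_{j-1}$ are the colors of the two chords, and $f_i\ne f_{p-1}$, $f_{j-1}\ne f_0$. So $C$ is PC, and therefore short:
\begin{equation}\label{eq:r}
r:=d-m\ge0 .
\end{equation}
For $d=2$ this contradicts $m\ge3$. For $d=3$ it forces $m=3$, hence $i=1$, $j=p$, $I=\{1\}$ and $J=\{p\}$, so Example~\ref{ex:three} is, up to reversal, the whole crossing case for $d=3$.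

The shortness of $C$ has two consequences. The segment $v_{i+1}\dots v_{j-1}$ of the vertices of $P$ outside $C$ is long, because it has
\begin{equation}\label{eq:middle}
j-i-1=p+1-m\ge 2d+1-d=d+1
\end{equation}
vertices. And there is little room for $I$ and $J$, so most chords counted in Lemma~\ref{lem:ends}(a) are near, and some near chord must reach far into the middle segment.

\subsection*{Near chords}

To lengthen $C$ we want to make a detour through the middle segment and return to $v_0$ or to $v_p$. The near chords provide the way back. The cycle $C$ lacks $r+1$ vertices, and the next lemma shows that the outermost near chords reach at least that far beyond $v_i$ and $v_j$.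

\begin{lemma}\label{lem:near}
The sets $S$ and $T$ are nonempty, and $s=\max S$ and $t=\min T$ satisfy:
\begin{enumerate}
\item[(a)] $i+r+1\le s\le d-1$ and $d+1\le t\le j-r-2$; in particular $i<s<t<j-1$.
\item[(b)] $c(v_0v_s)=f_s\ne f_0$ and $c(v_tv_p)=f_{t-1}\ne f_{p-1}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $|J|\le p-j+1=m-i-1$ and $|I|\le i=m-(p-j)-2$. By Lemma~\ref{lem:ends}(a),
\[
|S|\ge d-1-|J|\ge r+i\ge1,\qquad |T|\ge d-1-|I|\ge r+(p-j)+1\ge1 .
\]
From $S\subseteq[2,s]$ we get $s-1\ge|S|\ge r+i$. From $T\subseteq[t,p-2]$ we get $p-1-t\ge|T|\ge r+p-j+1$, that is, $t\le j-r-2$. The definitions of $S$ and $T$ give $s\le d-1$ and $t\ge p-d+1\ge d+1$.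

(b) Since $i<s<p$, we can form the cycle $v_0\dots v_i\,v_pv_{p-1}\dots v_s\,v_0$. It has $i+p-s+2\ge p-d+4\ge d+1$ vertices and colors
\[
f_0,\dots,f_i\mid f_{p-1},\dots,f_s\mid c(v_sv_0).
\]
Here $f_i\ne f_{p-1}$, and $c(v_sv_0)\ne f_0$ because $s\in U$. The cycle is not PC, so $c(v_sv_0)=f_s$. Since $0<t<j$, we can form the cycle $v_p\dots v_j\,v_0v_1\dots v_t\,v_p$. It has $p-j+t+2\ge d+1$ vertices and colors
\[
f_{p-1},\dots,f_{j-1}\mid f_0,\dots,f_{t-1}\mid c(v_tv_p).
\]
Here $f_{j-1}\ne f_0$, and $c(v_tv_p)\ne f_{p-1}$ because $t\in W$. The cycle is not PC, so $c(v_tv_p)=f_{t-1}$.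
\end{proof}

Seen from $v_s$, the near chord $v_0v_s$ is a copy of the edge $v_sv_{s+1}$ to the \emph{right} of $v_s$, whereas a far chord at $v_0$ copies the edge to the left. So a PC path can move along $P$ from left to right up to $v_s$ and then jump back to $v_0$. Symmetrically, it can move from right to left down to $v_t$ and then jump to $v_p$.

\subsection*{Two detours through one chord}

A detour also needs a way across the middle segment, and here we use that the graph is complete. Let $y\in\{j-1,j-2\}$ and $\gamma_y=c(v_{i+1}v_y)$. By Lemma~\ref{lem:near}(a), $i+1\le s<t\le y<j$. Define (see Figure~\ref{fig:XY})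
\[
\begin{array}{l}
X_y=v_0v_1\dots v_i\;v_pv_{p-1}\dots v_y\;v_{i+1}v_{i+2}\dots v_s\;v_0,\\[3pt]
Y_y=v_pv_{p-1}\dots v_j\;v_0v_1\dots v_{i+1}\;v_yv_{y-1}\dots v_t\;v_p.
\end{array}
\]
The cycle $X_y$ arises from $C$ by replacing the chord $v_jv_0$ with the detour $v_j\dots v_y\,v_{i+1}\dots v_s\,v_0$, and $Y_y$ arises by replacing the chord $v_iv_p$ with the detour $v_iv_{i+1}\,v_y\dots v_t\,v_p$. Both cycles use the chord $v_{i+1}v_y$, and at each of its endpoints they continue along $P$ in opposite directions. This is the reason to consider them together: at each endpoint the color $\gamma_y$ can conflict with only one of the two cycles.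

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={font=\small}]
\foreach \row/\hgt in {X/0,Y/-3.7} {
  \draw[gray!60] (0,\hgt)--(10.5,\hgt);
  \node at (-1,\hgt) {$\row_y$};
  \foreach \pos/\key/\lab in {0/o/0,1.5/i/i,2.6/x/{i+1},4.3/s/s,5.9/t/t,7.4/y/y,8.9/j/j,10.5/p/p}
    \node[circle,draw,fill=white,inner sep=0pt,minimum size=7.5mm] (\row\key) at (\pos,\hgt) {$v_{\lab}$};
}
\draw[very thick] (Xo)--(Xi) (Xx)--(Xs) (Xy)--(Xj)--(Xp);
\draw[very thick] (Xi) to[bend left=35] node[above] {$f_i$} (Xp);
\draw[very thick,dashed] (Xx) to[bend left=28] node[above] {$\gamma_y$} (Xy);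
\draw[very thick] (Xo) to[bend right=40] node[below] {$f_s$} (Xs);
\draw[very thick] (Yo)--(Yi)--(Yx) (Yt)--(Yy) (Yj)--(Yp);
\draw[very thick] (Yo) to[bend left=35] node[above] {$f_{j-1}$} (Yj);
\draw[very thick,dashed] (Yx) to[bend left=28] node[above] {$\gamma_y$} (Yy);
\draw[very thick] (Yt) to[bend right=40] node[below] {$f_{t-1}$} (Yp);
\end{tikzpicture}
\caption{The cycles $X_y$ and $Y_y$ (bold), drawn on the path $P=v_0\dots v_p$ (horizontal). Chords are labeled with their colors, where $f_k$ is the color of the path edge $v_kv_{k+1}$. Both cycles use the dashed chord $v_{i+1}v_y$; from its two endpoints $X_y$ continues to the right and $Y_y$ continues to the left.}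
\label{fig:XY}
\end{figure}

\begin{lemma}\label{lem:XY}
For $y\in\{j-1,j-2\}$ we have $\gamma_y\in\{f_y,f_{i+1}\}$ and $\gamma_y\in\{f_i,f_{y-1}\}$.
\end{lemma}

\begin{proof}
The detour in $X_y$ adds the $j-y\ge1$ vertices $v_{j-1},\dots,v_y$ and the $s-i\ge r+1$ vertices $v_{i+1},\dots,v_s$ to $C$. The detour in $Y_y$ adds $v_{i+1}$ and the $y-t+1\ge j-1-t\ge r+1$ vertices $v_y,\dots,v_t$. So both cycles have at least $m+r+2=d+2$ vertices, and neither is PC. By Lemmas~\ref{lem:ends}(c) and~\ref{lem:near}(b), the colors along $X_y$ are
\[
f_0,\dots,f_i\mid f_{p-1},\dots,f_y\mid\gamma_y\mid f_{i+1},\dots,f_s,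
\]
with $f_i\ne f_{p-1}$ and $f_s\ne f_0$; hence $\gamma_y\in\{f_y,f_{i+1}\}$. The colors along $Y_y$ are
\[
f_{p-1},\dots,f_{j-1}\mid f_0,\dots,f_i\mid\gamma_y\mid f_{y-1},\dots,f_{t-1},
\]
with $f_{j-1}\ne f_0$ and $f_{t-1}\ne f_{p-1}$; hence $\gamma_y\in\{f_i,f_{y-1}\}$.
\end{proof}

\subsection*{End of the proof}

The chord $v_{i+1}v_{j-1}$ lies on a third long cycle: it closes the middle segment. By \eqref{eq:middle} the cycle $v_{i+1}v_{i+2}\dots v_{j-1}v_{i+1}$ is long. Its colors are $f_{i+1},\dots,f_{j-2}\mid\gamma_{j-1}$, and it is not PC, so
\[
\gamma_{j-1}\in\{f_{i+1},f_{j-2}\}.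
\]
Lemma~\ref{lem:XY} with $y=j-1$ gives $\gamma_{j-1}\in\{f_{j-1},f_{i+1}\}$ and $\gamma_{j-1}\in\{f_i,f_{j-2}\}$. If $\gamma_{j-1}\ne f_{i+1}$, then $f_{j-2}=\gamma_{j-1}=f_{j-1}$, which is impossible. So $\gamma_{j-1}=f_{i+1}\ne f_i$, and therefore
\begin{equation}\label{eq:match}
f_{i+1}=f_{j-2}.
\end{equation}
This equation involves only the colors of $P$, and it leaves no color for the neighboring chord $v_{i+1}v_{j-2}$. Lemma~\ref{lem:XY} with $y=j-2$ gives $\gamma_{j-2}\in\{f_{j-2},f_{i+1}\}$, so $\gamma_{j-2}=f_{i+1}=f_{j-2}$ by \eqref{eq:match}. It also gives $\gamma_{j-2}\in\{f_i,f_{j-3}\}$. But $f_{i+1}\ne f_i$ and $f_{j-2}\ne f_{j-3}$, a contradiction.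

Both cases are contradictory, so some long cycle is PC. This proves Theorem~\ref{thm:main}. \hfill$\square$

\begin{remark}[where the hypotheses are used]
The maximality of $P$ and the color degree enter only through Lemma~\ref{lem:ends}(a) and Theorem~\ref{thm:lo}. The bound $p\ge2d$ is used only in the crossing case: in Lemma~\ref{lem:near}, where it separates $s$ from $t$ and makes the two auxiliary cycles long, and in \eqref{eq:middle}, where it is needed in full if $m=d$. Completeness is needed only for the existence of the chords $v_av_b$, $v_{i+1}v_{j-1}$ and $v_{i+1}v_{j-2}$; all other chords in the proof are supplied by the color degrees of $v_0$ and $v_p$. The condition $0\notin I$ gives $t\le j-2$, which is what makes the second chord $v_{i+1}v_{j-2}$ available.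
\end{remark}

\section{Sharpness}\label{sec:sharp}

The colorings in part (ii) of Proposition~\ref{prop:sharp} come from tournaments. A \emph{tournament} is a complete graph in which every edge is given a direction; an edge directed from $u$ to $w$ is an \emph{arc} $u\to w$ with \emph{tail} $u$, and $u$ is an \emph{in-neighbor} of $w$. If every arc is colored by its tail, then PC cycles become directed cycles and the color degree is governed by the number of in-neighbors. It then suffices to find a tournament in which all vertices have many in-neighbors and all directed cycles stay inside a small set.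

\begin{proof}[Proof of Proposition~\ref{prop:sharp}]
(i) Give all edges of $K_{d+1}$ different colors. Then $\delta^c=d$, every cycle through all $d+1$ vertices is PC, and no cycle is longer.

(ii) Take the vertex set $Z\cup\{w_1,\dots,w_k\}$, where $Z$ is the set of residues modulo $2d-1$ and $k=n-2d+1\ge0$. Direct the edges as follows:
\[
u\to u+h\ \ (u\in Z,\ 1\le h\le d-1),\qquad u\to w_l\ \ (u\in Z,\ 1\le l\le k),\qquad w_l\to w_{l'}\ \ (l<l').
\]
For distinct $u,u'\in Z$ exactly one of $u'-u$ and $u-u'$ lies in $\{1,\dots,d-1\}$ modulo $2d-1$, so this is a tournament. Assign distinct colors $c_u$ to the vertices $u$, and give each arc with tail $u$ the color $c_u$.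

A vertex $u\in Z$ has exactly $d-1$ in-neighbors and is the tail of at least one arc, so it sees exactly $(d-1)+1=d$ colors. Each $w_l$ has at least $2d-1\ge d$ in-neighbors and sees at least that many colors. Hence $\delta^c=d$.

On a PC cycle no vertex $u$ is the tail of both its cycle edges, since both would have color $c_u$. A cycle has as many edges as vertices and each edge has one tail, so every vertex is the tail of exactly one cycle edge, and the cycle is directed. Conversely, consecutive arcs of a directed cycle have different tails, so every directed cycle is PC. A directed cycle contains no $w_l$: otherwise take the largest such $l$; all arcs with tail $w_l$ lead to vertices $w_{l'}$ with $l'>l$, so the cycle cannot continue from $w_l$. Thus every PC cycle lies in $Z$ and has length at most $2d-1$, and the directed cycle $0\to1\to\dots\to 2d-2\to0$ attains this length.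
\end{proof}

\begin{remark}
For $n\ge2d$ the vertices $w_l$ in this construction lie on no PC cycle. So for $2\le\delta^c\le n/2$ one cannot ask for a PC cycle through every vertex, as one can for $\delta^c\ge\frac{n+1}{2}$; this is why Theorem~\ref{thm:main} asserts the existence of one long PC cycle only.
\end{remark}

\begin{thebibliography}{9}

\bibitem{ext}
\emph{Cycle extension in edge-colored complete graphs},
\texttt{https://daneshyari.com/article/preview/5776802.pdf}.

\bibitem{Lo}
A.~Lo, \emph{A Dirac type condition for properly coloured paths and cycles}, J. Graph Theory 76 (2014) 60--87.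

\end{thebibliography}
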